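# Maximum packings of random boxes have size of order $\sqrt n$

## 1. Random boxes, packings and the packing number

Fix a dimension $d\ge 1$. The word "constant" means a number depending only on $d$, and $\ln$ is the natural logarithm.

**Definition (random interval, random box).** A random interval is the interval between two points drawn independently and uniformly from $[0,1]$. A random box is the product $B=\prod_{l=1}^d[x_l,x_l+s_l]\subset[0,1]^d$ of $d$ independent random intervals. We write $s_l=s_l(B)$ for the sides and $|B|=\prod_l s_l$ for the volume. Boxes are closed.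

The smaller of the two points and the distance between them have joint density $2$ on the triangle $\{x\ge0,\ s>0,\ x+s\le 1\}$, which has area $\tfrac12$: the map from the pair of points to (left end, length) is two-to-one and preserves area. So the law $\mu$ of a random box is
$$\mu(dB)=2^d\,dx\,ds \tag{1}$$
on its domain, and a single side has density $\int_0^{1-s}2\,dx=2(1-s)$ on $[0,1]$. We shall also use a scaling fact. Cut $[0,1]$ into $k$ equal pieces. Both end points of a random interval fall in a given piece with probability $k^{-2}$, and given this event they are independent and uniform in that piece. Thus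
$$P\big(\text{a random interval lies in a given piece}\big)=k^{-2},\tag{2}$$
and, conditionally on this event, the interval is a copy of a random interval scaled by $1/k$.

*Example.* For $d=1$, two random intervals come from four i.i.d. uniform points, and the three ways to pair the four points are equally likely. Exactly one pairing (the two smallest together, the two largest together) gives disjoint intervals. So two random intervals are disjoint with probability $\tfrac13$. Two random $d$-boxes intersect exactly when their intervals intersect in every coordinate, so they are disjoint with probability $1-(2/3)^d$.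

**Definition (packing, packing number).** Given $n$ independent random boxes, a packing is a subset of them whose members are pairwise disjoint. Boxes have a position and cannot be moved. $C_n$ is the largest number of boxes in a packing. For $v>0$, $C_n^{\le v}$ is the largest number of boxes in a packing that uses only boxes of volume at most $v$.

Two random boxes touch without overlapping with probability $0$, so it does not matter whether touching counts as intersecting.

*Example.* Take $d=2$ and the three rectangles $A=[0,.5]\times[0,.5]$, $B=[.4,.6]\times[.4,.9]$, $D=[.7,.9]\times[.1,.3]$. The point $(.45,.45)$ lies in $A\cap B$, while $D$ misses both others. So the packing number is $2$. The volumes are $.25$, $.1$, $.04$, so the packing number with volumes at most $.1$ is $2$ (use $B,D$), and with volumes at most $.05$ it is $1$.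

*Example.* For $n=2$ the packing number is $2$ if the boxes are disjoint and $1$ otherwise, so $\mathrm E[C_2]=2-(2/3)^d$.

## 2. How fast does $\mathrm E[C_n]$ grow?

The paper "Packing random rectangles" (doi:10.1007/pl00008793) asks for the order of growth of $\mathrm E[C_n]$ when $d$ is fixed and $n\to\infty$. The bounds to start from are these. For $d=2$, $\mathrm E[C_n]=\Theta(n^{1/2})$. For every $d\ge2$ there is a constant $K$ such that for all $n\ge2$
$$ n^{1/2}/K\le \mathrm E[C_n]\le K\big(n\log^{d-1}n\big)^{1/2}.\tag{3}$$
The problem is to close the gap for each fixed $d\ge3$. The answer is that the logarithm is not needed.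

**Theorem 1.** For every $d\ge1$ there is $K$ with $\tfrac15n^{1/2}\le\mathrm E[C_n]\le Kn^{1/2}$ for all $n\ge1$.

The proof sorts boxes by volume, and it gives more.

**Theorem 2.** There are constants $0<c<K'$, depending only on $d$, with
$$c\,\Lambda\le\mathrm E[C_n^{\le v}]\le K'\Lambda,\qquad \Lambda:=nv\Big(\ln\frac{e}{nv^2}\Big)^{d-1},\qquad\text{for all } n\ge1,\ 0<v\le n^{-1/2}.$$
For $v\ge n^{-1/2}$, $\mathrm E[C_n^{\le v}]=\Theta(n^{1/2})$.

**Theorem 3.** The limit $c_d=\lim_n\mathrm E[C_n]/\sqrt n$ exists, $0<c_d<\infty$, $c_d\le c_{d+1}$, and $C_n/\sqrt n\to c_d$ almost surely. Moreover, with $a_n=\mathrm E[C_n]$, for $t\ge0$: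
$$P(C_n\ge a_n+t)\le e^{-t^2/(2a_n+2t/3)},\qquad P(C_n\le a_n-t)\le e^{-t^2/(2a_n)}.$$

## 3. Slabs from below, and dimension one

**Step (lower bound of Theorem 1).** The purpose is to exhibit a packing of size of order $\sqrt n$. Let $k=\lceil\sqrt n\rceil$ and cut the first coordinate axis $[0,1]$ into $k$ equal pieces. By (2), a given piece contains the first-coordinate interval of at least one of the $n$ boxes with probability
$$1-(1-k^{-2})^n\ge1-e^{-n/k^2}\ge1-e^{-1/4}>\tfrac15,$$
since $k\le\sqrt n+1\le2\sqrt n$ gives $k^2\le4n$. Choose one such box for each successful piece. Almost surely no end point is a cut point, so the chosen boxes are pairwise disjoint. Hence $\mathrm E[C_n]\ge k/5\ge\sqrt n/5$.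

**Step (upper bound by hand for $d=1$).** Disjoint intervals of length at least $n^{-1/2}$ number at most $n^{1/2}$, because their total length is at most $1$. A random interval has length at most $n^{-1/2}$ with probability at most $2n^{-1/2}$, since the density $2(1-s)$ is at most $2$. So the expected number of short intervals, packed or not, is at most $2n^{1/2}$, and $\mathrm E[C_n]\le3n^{1/2}$.

In dimension one, then, it is enough to count: few large boxes fit, and few small boxes exist. Let us see what this gives in general.

## 4. Counting by volume, and the surplus of shapes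

**Lemma 4 (volume tail).** For $0<w\le1$ let $F_d(w)=\mathrm{Leb}\{t\in[0,1]^d:\prod_lt_l\le w\}$. Then
$$F_d(w)=w\sum_{k<d}\frac{(\ln\frac1w)^k}{k!},\qquad \frac{w(\ln\frac ew)^{d-1}}{(d-1)!}\le F_d(w)\le w\Big(\ln\frac ew\Big)^{d-1}.\tag{4}$$
Consequently there is a constant $c_0>0$ with
$$c_0\,u\Big(\ln\frac eu\Big)^{d-1}\le P(|B|\le u)\le2^d\,u\Big(\ln\frac eu\Big)^{d-1}\qquad(0<u\le1).\tag{5}$$

*Proof.* We first compute $F_d$ by induction on $d$. Clearly $F_1(w)=w$. For $d\ge 2$, integrate over one coordinate $t$; if $t\le w$ the condition on the others is void, so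
$$F_d(w)=w+\int_w^1F_{d-1}(w/t)\,dt=w+w\sum_{k<d-1}\int_w^1\frac{(\ln\frac tw)^k}{k!}\frac{dt}t=w+w\sum_{k<d-1}\frac{(\ln\frac1w)^{k+1}}{(k+1)!},$$
which is the formula. With $L=\ln\frac1w\ge0$ we have $(\ln\frac ew)^{d-1}=(1+L)^{d-1}=\sum_{k<d}\binom{d-1}kL^k$. For $0\le k\le d-1$,
$$\frac1{k!}\le\binom{d-1}k\le\frac{(d-1)!}{k!},$$
and the two bounds in (4) follow term by term.

The upper bound in (5): each side has density at most $2$, so $P(|B|\le u)\le2^dF_d(u)$.

The lower bound in (5): a side has density $2(1-s)\ge1$ on $[0,\frac12]$. Suppose first $u\le4^{-d}$ and put $w=2^du\le2^{-d}$. Substituting $s_l=t_l/2$,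
$$P(|B|\le u)\ge\mathrm{Leb}\Big\{s\in[0,\tfrac12]^d:\prod_ls_l\le u\Big\}=2^{-d}F_d(w)\ge2^{-d}\,\frac{w(\ln\frac ew)^{d-1}}{(d-1)!}.$$
Since $\ln\frac1u\ge2d\ln2$, we have $\ln\frac1w=\ln\frac1u-d\ln2\ge\frac12\ln\frac1u$, hence $\ln\frac ew\ge\frac12\ln\frac eu$, and the right side is at least $\frac{2^{1-d}}{(d-1)!}u(\ln\frac eu)^{d-1}$. Suppose now $4^{-d}\le u\le1$. Then $P(|B|\le u)\ge P(|B|\le4^{-d})>0$, while $u(\ln\frac eu)^{d-1}\le(d-1)!\,F_d(u)\le(d-1)!$. So a suitable $c_0$ exists. $\square$

**First approach.** A packing has at most $1/v$ boxes of volume at least $v$. Bound the number of smaller boxes in it by the number of all smaller boxes: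
$$\mathrm E[C_n]\le\frac1v+n\,P(|B|\le v)\le\frac1v+2^dnv\Big(\ln\frac ev\Big)^{d-1}\qquad(0<v\le 1).\tag{6}$$
Take $v=(n\ln^{d-1}(en))^{-1/2}$. Then
$$\ln\tfrac ev=1+\tfrac12\ln n+\tfrac{d-1}2\ln\ln(en)\le\tfrac{d+1}2\ln(en),$$
because $1+\frac12\ln n\le\ln(en)$ and $\ln\ln(en)\le\ln(en)$. So (6) gives a constant times $(n\ln^{d-1}(en))^{1/2}$, which is the order of the upper bound in (3).

**Where it stops.** For $d\ge2$ no threshold $v$ in this argument gives $O(\sqrt n)$. The term $1/v$ would force $v\ge n^{-1/2}/A$ for some constant $A\ge1$, and then by (5)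
$$nP(|B|\le v)\ge nP\big(|B|\le n^{-1/2}/A\big)\ge\frac{c_0}{A}\,n^{1/2}\big(\ln(eA\sqrt n)\big)^{d-1},$$
which is not $O(\sqrt n)$. There really are too many boxes of volume about $n^{-1/2}$. The factor $\ln^{d-1}$ measures the number of *shapes*: up to factors of $2$ in each side, a box of volume $v$ may have about $(\ln\frac1v)^{d-1}$ different side vectors. So disjointness must be used among boxes of comparable volume, and it must be used to remove the freedom of shape.

## 5. Adding boxes one at a time, and why the order matters

Fix a volume class $[v,2v)$ and let $\pi_m$ be the probability that $B_1,\dots,B_m$ are pairwise disjoint with volumes in $[v,2v)$. The expected number of packings of $m$ boxes of this class among $n$ boxes is $\binom nm\pi_m\le(en/m)^m\pi_m$. If we knew $\pi_m\le(Dv)^m$ for a constant $D$, this would be at most $(eDnv/m)^m$, which is tiny as soon as $m\ge4eDnv$. For $v=n^{-1/2}$ that is $m$ of order $\sqrt n$. So we may lose a constant factor per box, but not a logarithm per box.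

It is natural to reveal the boxes one by one and to bound, given the set $S$ of earlier boxes, the $\mu$-measure of the boxes of the class that avoid $S$. As $S$ becomes crowded, few shapes should still fit. But this fails for a bad $S$, even a large one.

*The obstruction.* Let $N=\lfloor1/(4v)\rfloor$ and let $S$ consist of the $N$ slabs
$$[2vj,2vj+v]\times[0,1]^{d-1},\qquad j=0,\dots,N-1.\tag{7}$$
They are disjoint, have volume $v$, and lie in $\{x_1\le\frac12\}$, because $2v(N-1)+v\le\frac12-v$. Every box in $\{x_1>\frac12\}$ avoids them. By (2) the measure of the boxes of the class in that half is $\frac14\mu\{2v\le|B|<4v\}$. This still carries the full logarithmic factor, by the following estimate: if $0<y\le4^{-d}$ and $L=\ln\frac1y$, then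
$$\mu\{y\le|B|<2y\}\ge(\ln2)\,y\,\Big(\frac L{2d}\Big)^{d-1}.$$
To check it, use that the side vector has density at least $1$ on $[0,\frac12]^d$ and put $t_l=\ln s_l$, so that $ds=e^{\sum t_l}dt$. Let $t_1,\dots,t_{d-1}$ range over $[-\frac Ld,-\ln2]$ and let $t_d$ be such that $\ln y\le\sum_lt_l<\ln2y$. Then $t_d\le\ln2-L+\frac{d-1}dL=\ln2-\frac Ld\le-\ln2$, since $L\ge2d\ln2$, so these points do belong to $[0,\frac12]^d$. The integrand is at least $y$, the range of $t_d$ has length $\ln2$, and each of the other ranges has length $\frac Ld-\ln2\ge\frac L{2d}$.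

So even with $S$ of size about $1/(4v)$, within a constant factor of the largest possible size $1/v$, the conditional probability can be of order $v(\ln\frac1v)^{d-1}$. A bound for every order of exposure is impossible.

The way out is to observe that a left-to-right filling is an unlucky order for a packing. In a typical order, the last of $s$ boxes is placed into a set that already surrounds it on all sides. We shall make "surrounded" precise in such a way that two things hold: *every packing has many orders in which each new box is surrounded by earlier ones* (at least a fraction $2^{-m}$ of the orders, a constant factor per box), and *the boxes that can be surrounded at a given place all have nearly the same shape*.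

## 6. Good points and candidates

**Definition (bad, good, candidate).** Let $R>0$, let $S$ be a finite set of boxes in $[0,1]^d$, and let $B\subset[0,1]^d$ be a box with $B_l=[a_l,b_l]$ in coordinate $l$, $s_l=b_l-a_l$. For $p\in B$ and a coordinate $l$, consider the segment of points $x$ with $x_m=p_m$ for $m\ne l$ and
$$b_l<x_l\le b_l+Rs_l\ \ (\text{sign }+),\qquad\text{or}\qquad a_l-Rs_l\le x_l<a_l\ \ (\text{sign }-).$$
The point $p$ is $(l,\pm)$-bad for $(B,S)$ if the corresponding segment lies in $[0,1]^d$ and does not meet $\bigcup S$. It is good if it is $(l,\pm)$-bad for no $l$ and no sign. $\mathrm{Cand}_R(S)$ is the set of boxes $B$ that are disjoint from every member of $S$ and satisfy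
$$\big|\{p\in B:\ p\text{ good for }(B,S)\}\big|\ge|B|/2.$$

So from a good point, if we leave $B$ in any of the $2d$ axis directions, then within distance $R$ times the side of $B$ in that direction we meet either an obstacle from $S$ or the boundary of the cube.

*Example.* Let $d=2$, $S=\{[.6,.8]\times[0,.5]\}$ and $B=[.2,.3]\times[.4,.6]$, with sides $.1$ and $.2$. Take $R=4$. The $(1,-)$ segment has $x_1\in[-.2,.2)$, the $(2,+)$ segment has $x_2\in(.6,1.4]$, the $(2,-)$ segment has $x_2\in[-.4,.4)$. All three leave the square, so no point is bad for them. The $(1,+)$ segment has $x_1\in(.3,.7]$, lies in the square, and meets the obstacle exactly when $p_2\le.5$. So the good points are those with $p_2\le.5$: half of $B$, and $B\in\mathrm{Cand}_4(S)$. For $R=2$ the $(1,+)$ segment has $x_1\in(.3,.5]$, which lies in the square and never meets the obstacle, so no point is good and $B\notin\mathrm{Cand}_2(S)$.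

*Measurability.* For a box $Q=\prod_m[c_m,e_m]$ in $S$, the $(l,+)$ segment meets $Q$ exactly when $p_m\in[c_m,e_m]$ for $m\ne l$, $e_l>b_l$ and $c_l\le b_l+Rs_l$; similarly for $-$. So goodness is a finite Boolean combination of polynomial inequalities in $p$, $B$ and the boxes of $S$. It is therefore a Borel condition, and by Tonelli's theorem the measure of the good set is a Borel function of $B$ and $S$. All sets below are Borel.

## 7. In any packing, half of the boxes are surrounded by the others

The next lemma says that a packing of $s$ boxes of volume at least $v$ surrounds at least half of its own members, with $R$ of order $1/(vs)$. If the packing fills a fixed fraction of the cube, so that $vs$ is bounded below, then $R$ is bounded.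

**Lemma 5.** Let $T$ be a set of $s\ge1$ pairwise disjoint boxes in $[0,1]^d$, all of volume at least $v$, and let $R=8d/(vs)$. Then at least $s/2$ of the boxes $U\in T$ satisfy $U\in\mathrm{Cand}_R(T\setminus\{U\})$.

*Proof.* **Step 1 (one row).** We bound the length of bad points on a line. Fix $l$ and the sign $+$, and a row: a line in direction $l$ with the coordinates $p_m\in[0,1]$, $m\ne l$, fixed. The boxes of $T$ that meet the row cut it in disjoint closed intervals. Let $U$ cut it in $[a,b]$. All points of this interval have the same $(l,+)$ segment, namely $(b,b+R(b-a)]$ on the row. So either all of them are $(l,+)$-bad for $(U,T\setminus\{U\})$ or none is, and we call the interval bad or not accordingly.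

Let $[a,b]$ and $[a',b']$ be two bad intervals on the row, with $b<a'$. They come from different boxes. Since $[a,b]$ is bad, the second interval misses $(b,b+R(b-a)]$; as $a'>b$, this forces $a'>b+R(b-a)$. Hence $b'\ge a'>b+R(b-a)$, and the sets $(b,b+R(b-a)]$ and $(b',b'+R(b'-a')]$ are disjoint. So the segments of all bad intervals on the row are pairwise disjoint. They lie in $[0,1]$, again by the definition of bad. Their lengths are $R$ times the lengths of the bad intervals, so the total length of the bad intervals on the row is at most $1/R$.

**Step 2 (all rows and directions).** We integrate. The rows in direction $l$ are indexed by $[0,1]^{d-1}$, so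
$$\sum_{U\in T}\big|\{p\in U:\ p\text{ is }(l,+)\text{-bad for }(U,T\setminus\{U\})\}\big|\le\frac1R .$$
The same holds for the sign $-$, by reflecting the coordinate. Summing over the $2d$ choices of $l$ and sign,
$$\sum_{U\in T}\big|\{p\in U:\ p\text{ not good for }(U,T\setminus\{U\})\}\big|\le\frac{2d}R.$$

**Step 3 (count).** Each $U\in T$ is disjoint from the members of $T\setminus\{U\}$. So if $U\notin\mathrm{Cand}_R(T\setminus\{U\})$, then its set of points that are not good has measure more than $|U|/2\ge v/2$. The number of such $U$ is at most $\frac{2d}R\cdot\frac2v=\frac{4d}{Rv}=\frac s2$. $\square$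

*Check on the slabs (7).* Put them in left-to-right order. The $s$-th slab has right end $(2s-1)v\le\frac12$, and with $R_s=8d/(vs)$ its $(1,+)$ segment has length $R_sv=8d/s$. If $s\ge16d$ this segment lies in the cube, and no earlier slab is on that side. So all points of the slab are $(1,+)$-bad and the slab is not a candidate with respect to its predecessors. The unlucky order is thus recognized as unlucky, while Lemma 5 guarantees that enough other orders are not.

## 8. Candidates at a given place have nearly one shape

The next lemma says that, whatever $S$ is, the candidates of a volume class have small measure, with $\ln(2R+2)$ in place of $\ln\frac1v$.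

**Lemma 6.** For every finite set $S$ of boxes in $[0,1]^d$ and all $R,v>0$,
$$\mu\{B\in\mathrm{Cand}_R(S):\ v\le|B|<2v\}\le2^{d+2}\,v\,\big(\ln(2R+2)\big)^{d-1}.$$

*Proof.* For a point $p\in[0,1]^d$ let $\mathcal B(p)$ be the set of $B\in\mathrm{Cand}_R(S)$ with $v\le|B|<2v$, $p\in B$, and $p$ good for $(B,S)$.

**Step 1 (comparing two candidates at the same good point).** We claim that if $B,B'\in\mathcal B(p)$, then
$$s_l(B')<2(R+1)\,s_l(B)\qquad\text{for all }l.\tag{8}$$
Suppose that $s_l(B')\ge2(R+1)s$ for some $l$, where $s=s_l(B)$. Write $B_l=[a,b]$ and $B'_l=[a',b']$; both contain $p_l$. Since $(b'-p_l)+(p_l-a')\ge2(R+1)s$, either $b'-p_l\ge(R+1)s$ or $p_l-a'\ge(R+1)s$. By reflection assume the first. Then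
$$b'\ge p_l+(R+1)s\ge a+(R+1)s=b+Rs,\qquad a'\le p_l\le b,$$
so $[b,b+Rs]\subset B'_l\subset[0,1]$. In particular the $(l,+)$ segment of $p$ for $B$ lies in the cube. As $p$ is good for $(B,S)$, it is not $(l,+)$-bad, so some point $x$ of this segment belongs to $\bigcup S$. But $x_m=p_m\in B'_m$ for $m\ne l$, because $p\in B'$, and $x_l\in[b,b+Rs]\subset B'_l$. So $x\in B'\cap\bigcup S$. This contradicts that $B'$, being a candidate, is disjoint from every member of $S$. The claim is proved.

In words: the small box $B$ is blocked close by in direction $l$ along the line through $p$, and a box $B'$ through $p$ that is much longer in direction $l$ would run into the obstacle.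

**Step 2 (volume of the set of side vectors).** Suppose $\mathcal B(p)\neq\emptyset$. For $B\in\mathcal B(p)$ we have $s_l(B)\ge|B|\ge v>0$, since the other sides are at most $1$. By (8), the supremum of $s_l$ over $\mathcal B(p)$ is at most $2R+2$ times the infimum. So $\ln s_l$ stays in a closed interval $J_l$ of length at most $\ln(2R+2)$, and the side vectors of the members of $\mathcal B(p)$ lie in
$$\Sigma_p=\Big\{s:\ \ln s_l\in J_l\ (l\le d-1),\ v\le\prod_ls_l<2v\Big\}.$$
With $t_l=\ln s_l$ we have $ds=\prod_ls_l\,dt\le2v\,dt$ on $\Sigma_p$. For fixed $t_1,\dots,t_{d-1}$ the variable $t_d$ ranges over an interval of length $\ln2$. Hence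
$$\mathrm{Leb}(\Sigma_p)\le2v\,\big(\ln(2R+2)\big)^{d-1}\ln2 .\tag{9}$$
If $\mathcal B(p)=\emptyset$, put $\Sigma_p=\emptyset$.

**Step 3 (averaging over good points).** We pass from one place $p$ to all of them. Each candidate $B$ with $v\le|B|<2v$ has good points of total measure at least $|B|/2$, that is, $\int_{[0,1]^d}\mathbf 1[B\in\mathcal B(p)]\frac2{|B|}\,dp\ge1$. By Tonelli,
$$\mu\{B\in\mathrm{Cand}_R(S):v\le|B|<2v\}\le\int_{[0,1]^d}dp\int\mathbf 1[B\in\mathcal B(p)]\,\frac2{|B|}\,\mu(dB).$$
Fix $p$ and insert (1). For given sides $s$, a box contains $p$ only if $x_l\in[p_l-s_l,p_l]$ for all $l$, a set of $x$ of measure $\prod_ls_l=|B|$. This cancels the factor $1/|B|$, so the inner integral is at most $2\cdot2^d\,\mathrm{Leb}(\Sigma_p)$. By (9) and $\ln2<1$ it is at most $2^{d+2}v(\ln(2R+2))^{d-1}$ for every $p$. Integrating over $p\in[0,1]^d$ gives the lemma. $\square$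

## 9. The tail of the packing number of one volume class

Let $C_n(v)$ be the maximum size of a packing by boxes with volume in $[v,2v)$. Put $K_0=d\,2^{d+7}$ and
$$M(v)=K_0\,nv\Big(\ln\frac e{nv^2}\Big)^{d-1}.$$

**Proposition 7.** If $0<v\le n^{-1/2}$, then $P(C_n(v)\ge m)\le\big(\frac{M(v)}{4m}\big)^m$ for every integer $m\ge\max(1,M(v))$. Consequently $\mathrm E[C_n(v)]\le\frac43M(v)$.

*Proof.* If $m>1/v$, then $m$ disjoint boxes of volume at least $v$ do not fit in the cube and the probability is $0$. So let $1\le m\le1/v$, and let $\pi_m$ be as in Section 5. Put $R_s=8d/(vs)$ for $1\le s\le m$.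

**Step 1 (a packing is often in a lucky order).** We replace $\pi_m$ by the probability of a more restrictive event. Call an ordered packing $(U_1,\dots,U_m)$ with volumes in $[v,2v)$ *lucky* if
$$U_s\in\mathrm{Cand}_{R_s}(\{U_1,\dots,U_{s-1}\})\qquad\text{for }s=1,\dots,m.$$
Put a given packing of $m$ boxes into uniformly random order from the back: choose $U_m$ uniformly from all its boxes, then $U_{m-1}$ uniformly from the remaining ones, and so on. When $U_s$ is chosen, the set $T$ of remaining boxes has $s$ elements. Whatever the earlier choices were, Lemma 5 applied to $T$ with $R=R_s$ says that at least $s/2$ of the $s$ possible choices $U$ satisfy $U\in\mathrm{Cand}_{R_s}(T\setminus\{U\})$. So each condition holds with conditional probability at least $\frac12$, and the order is lucky with probability at least $2^{-m}$.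

Let $\sigma$ be a uniform permutation independent of the boxes. Then $(B_{\sigma(1)},\dots,B_{\sigma(m)})$ has the same law as $(B_1,\dots,B_m)$. Conditioning on the boxes, we get
$$P\big((B_1,\dots,B_m)\text{ lucky}\big)=P\big((B_{\sigma(1)},\dots,B_{\sigma(m)})\text{ lucky}\big)\ge2^{-m}\pi_m.$$

**Step 2 (lucky orders are rare).** Expose $B_1,B_2,\dots$ in turn. Given $B_1,\dots,B_{s-1}$, the probability that $B_s$ has volume in $[v,2v)$ and lies in $\mathrm{Cand}_{R_s}(\{B_1,\dots,B_{s-1}\})$ is at most $2^{d+2}v(\ln(2R_s+2))^{d-1}$, by Lemma 6. Integrating out $B_m$ first, then $B_{m-1}$, and so on,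
$$\pi_m\le2^m\prod_{s=1}^m2^{d+2}\,v\,\big(\ln(2R_s+2)\big)^{d-1}.\tag{10}$$

**Step 3 (the logarithms average out).** For small $s$ the factor $\ln(2R_s+2)$ is large, and we show that its geometric mean is not. Since $vs\le vm\le1$ we have $2\le2d/(vs)$, so $2R_s+2\le18d/(vs)$. The numbers $\ln\frac{18d}{vs}$ are positive. By the inequality between geometric and arithmetic mean and by $\ln m!\ge m\ln m-m$,
$$\prod_{s=1}^m\ln\frac{18d}{vs}\le\Big(\frac1m\sum_{s=1}^m\ln\frac{18d}{vs}\Big)^m=\Big(\ln\frac{18d}v-\frac{\ln m!}m\Big)^m\le\Big(\ln\frac{18de}{vm}\Big)^m\le\Big(\ln\frac{50d}{vm}\Big)^m,\tag{11}$$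
because $18e<50$.

**Step 4 (first moment).** The event $C_n(v)\ge m$ means that there is an $m$-packing in the class. Their expected number is $\binom nm\pi_m\le\frac{n^m}{m!}\pi_m\le\big(\frac{en}m\big)^m\pi_m$. With (10) and (11),
$$P(C_n(v)\ge m)\le\Big[\frac{e\,2^{d+3}\,nv}m\Big(\ln\frac{50d}{vm}\Big)^{d-1}\Big]^m.$$
Now let $m\ge M(v)$, and write $q=nv^2\le1$ and $\ell=\ln\frac eq\ge1$. Then $vm\ge vM(v)=K_0q\,\ell^{d-1}\ge K_0q$, so
$$\frac{50d}{vm}\le\frac{50d}{K_0q}=\frac{50}{2^{d+7}q}\le\frac eq ,$$
and $0<\ln\frac{50d}{vm}\le\ell$, the positivity because $vm\le1$. The bracket is at most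
$$\frac{e\,2^{d+3}nv\,\ell^{d-1}}m=\frac e{16d}\cdot\frac{M(v)}m\le\frac{M(v)}{4m}.$$
This proves the tail bound.

**Step 5 (expectation).** Write $M=M(v)$ and use $\mathrm E[C_n(v)]=\sum_{m\ge1}P(C_n(v)\ge m)$. If $M\ge1$, the terms with $m<M$ contribute at most $M$, and each term with $m\ge M$ is at most $4^{-m}$; the total is at most $M+\frac13\le\frac43M$. If $M<1$, all $m\ge1$ are covered by the tail bound, and the sum is at most $\sum_{m\ge1}(M/4)^m=\frac{M/4}{1-M/4}\le\frac M3$. $\square$

## 10. Summing the volume classes

**Step (upper bound of Theorem 2).** The purpose is to add up Proposition 7 over dyadic volumes below $v$. Let $0<v\le n^{-1/2}$ and $\ell=\ln\frac e{nv^2}\ge1$. Almost surely all volumes are positive and different from $v$. So every box of volume at most $v$ lies in exactly one of the classes $[2^{-i}v,2^{1-i}v)$, $i\ge1$. The members of an optimal packing in each class form a packing, hence $C_n^{\le v}\le\sum_{i\ge1}C_n(2^{-i}v)$ almost surely. Each $2^{-i}v$ is at most $n^{-1/2}$, and $\ln\frac e{n(2^{-i}v)^2}=\ell+i\ln4$. By Proposition 7 and monotone convergence,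
$$\mathrm E[C_n^{\le v}]\le\frac43\sum_{i\ge1}M(2^{-i}v)=\frac43K_0\,nv\sum_{i\ge1}2^{-i}(\ell+i\ln4)^{d-1}\le K'\,nv\,\ell^{d-1},$$
where, using $\ell\ge1$, we may take $K'=\frac43K_0\sum_{i\ge1}2^{-i}(1+i\ln4)^{d-1}<\infty$.

**Step (upper bound of Theorem 1).** We treat large boxes by volume and small boxes by the step above. A packing contains at most $n^{1/2}$ boxes of volume at least $n^{-1/2}$. For $v=n^{-1/2}$ we have $nv=n^{1/2}$ and $\ell=1$. So
$$\mathrm E[C_n]\le n^{1/2}+\mathrm E\big[C_n^{\le n^{-1/2}}\big]\le(1+K')\,n^{1/2}.$$
Together with the lower bound in Section 3, Theorem 1 is proved, with $K=1+K'$. $\blacksquare$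

**Remark (what the upper bound used of $\mu$).** Suppose the boxes are i.i.d. with some other law on boxes in $[0,1]^d$, possibly with dependent sides, whose density with respect to $dx\,ds$ is at most $\Delta$. Lemma 5 is about fixed boxes and does not change. In Lemma 6 the density entered only in Step 3, and the bound is multiplied by $2^{-d}\Delta$. So $\pi_m$ in (10) gets an extra factor $(2^{-d}\Delta)^m$, and Step 4 holds with $n$ replaced by $n'=2^{-d}\Delta n$ throughout. Summing classes as above, and using that at most $n'^{1/2}$ disjoint boxes have volume at least $n'^{-1/2}$, we get $\mathrm E[C_n]\le(1+K')(2^{-d}\Delta n)^{1/2}$.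

## 11. Small boxes packed in slabs: the lower bound of Theorem 2

Let $0<v\le n^{-1/2}$, and put $q=nv^2\le1$, $\ell=\ln\frac eq\ge1$, $\Lambda=nv\,\ell^{d-1}$. Let
$$\kappa=\frac1{\sup_{0<q\le1}\sqrt q\,(\ln\frac eq)^{d-1}},\qquad\theta=\frac{c_02^{1-d}}\kappa,$$
with $c_0$ from Lemma 4. The supremum is finite, and it is at least $1$ (take $q=1$), so $\kappa\in(0,1]$. We show the lower bound with $c=\frac\kappa2(1-e^{-\theta})$. As in Section 3 we use slabs, but now about $\Lambda$ of them, and we look for a box of small volume in each.

**Step 1 (the case $\kappa\Lambda\ge1$).** Let $k=\lfloor\kappa\Lambda\rfloor\ge1$ and cut the cube into $k$ slabs of thickness $1/k$ in coordinate $1$. By (2), a box that lies in a given slab is, after stretching the first coordinate by $k$, a random box. So a random box lies in a given slab and has volume at most $v$ with probability $p=k^{-2}P(|B|\le kv)$. Next,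
$$kv\le\kappa\Lambda v=\kappa q\,\ell^{d-1}=\sqrt q\cdot\kappa\sqrt q\,\ell^{d-1}\le\sqrt q\le1,$$
hence $\ln\frac e{kv}\ge\ln\frac e{\sqrt q}=1+\frac12\ln\frac1q\ge\frac12\ell$. By (5) and $k\le\kappa\Lambda$,
$$np\ge\frac n{k^2}\,c_0\,kv\,\Big(\frac\ell2\Big)^{d-1}=c_02^{1-d}\frac\Lambda k\ge\theta .$$
So each slab contains a box of volume at most $v$ with probability at least $1-(1-p)^n\ge1-e^{-np}\ge1-e^{-\theta}$. Choosing one box in each slab that has one gives, almost surely, a packing. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$,
$$\mathrm E[C_n^{\le v}]\ge k(1-e^{-\theta})\ge\frac\kappa2(1-e^{-\theta})\Lambda=c\Lambda.$$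

**Step 2 (the case $\kappa\Lambda<1$).** Now a single box is enough. We have $\ell=\ln\frac ev+\ln\frac1{nv}\le2\ln\frac ev$, because $\frac1{nv}\le\frac1v\le\frac ev$. Also $v\le1$, so (5) applies and
$$nP(|B|\le v)\ge c_0\,nv\Big(\ln\frac ev\Big)^{d-1}\ge c_0\,nv\Big(\frac\ell2\Big)^{d-1}=c_02^{1-d}\Lambda=:y .$$
Hence $\mathrm E[C_n^{\le v}]\ge P(\text{some box has volume}\le v)\ge1-e^{-y}$. Here $0\le y<c_02^{1-d}/\kappa=\theta$, and $1-e^{-y}$ is concave in $y$ and vanishes at $0$, so $1-e^{-y}\ge\frac y\theta(1-e^{-\theta})=\kappa\Lambda(1-e^{-\theta})\ge c\Lambda$.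

**Step 3 (the case $v\ge n^{-1/2}$).** Here $C_n^{\le n^{-1/2}}\le C_n^{\le v}\le C_n$. For the threshold $n^{-1/2}$ we have $\Lambda=n^{1/2}$, so the left side has expectation at least $c\,n^{1/2}$, and the right side has expectation at most $Kn^{1/2}$ by Theorem 1. This proves Theorem 2. (The inequality $c<K'$ is clear from $c<1<K'$.) $\blacksquare$

## 12. The limit constant and concentration

**Step 1 (the limit for a Poisson number of boxes).** With a Poisson number of boxes, the boxes in different slabs behave like small copies of the whole system. Let $m(\lambda)=\mathrm E[C_N]$ with $N\sim\mathrm{Poisson}(\lambda)$ independent of the boxes, and $C_0=0$. A Poisson$(\lambda')$ variable with $\lambda'>\lambda$ is the sum of a Poisson$(\lambda)$ variable and an independent nonnegative one, so $m$ is nondecreasing. By Theorem 1 and Jensen, $m(\lambda)\le K\,\mathrm E\sqrt N\le K\sqrt\lambda$.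

Cut the cube into $k$ equal slabs in coordinate $1$ and take a Poisson$(k^2\lambda)$ number of boxes. By (2) and the splitting property of the Poisson distribution, the boxes lying in a given slab form a Poisson$(k^2\lambda\cdot k^{-2})=$ Poisson$(\lambda)$ number of boxes, which after stretching the first coordinate are independent random boxes in the unit cube. (The families in different slabs are independent; we only need their expectations.) Optimal packings in the slabs combine, almost surely, to a packing, so
$$m(k^2\lambda)\ge k\,m(\lambda).$$
Fix $\lambda_0>0$. For $\lambda\ge\lambda_0$ and $k=\lfloor\sqrt{\lambda/\lambda_0}\rfloor$ we have $\lambda\ge k^2\lambda_0$, so $m(\lambda)\ge m(k^2\lambda_0)\ge k\,m(\lambda_0)$. Divide by $\sqrt\lambda$ and let $\lambda\to\infty$: since $k/\sqrt\lambda\to1/\sqrt{\lambda_0}$,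
$$\liminf_{\lambda\to\infty}\frac{m(\lambda)}{\sqrt\lambda}\ge\frac{m(\lambda_0)}{\sqrt{\lambda_0}}\qquad\text{for every }\lambda_0>0.$$
So the lower limit is at least the supremum of $m(\lambda_0)/\sqrt{\lambda_0}$, which is at least the upper limit. Therefore
$$\frac{m(\lambda)}{\sqrt\lambda}\to c_d:=\sup_{\lambda_0>0}\frac{m(\lambda_0)}{\sqrt{\lambda_0}},\qquad0<c_d\le K<\infty;$$
positivity holds because $m(\lambda_0)\ge P(N\ge1)>0$.

**Step 2 (back to exactly $n$ boxes).** We compare $a_n=\mathrm E[C_n]$ with $m(n)$. Put $a_0=0$. Clearly $a_n$ is nondecreasing. Take $n+1$ random boxes and an optimal packing of them, and delete a uniformly random box, chosen independently. The remaining boxes are $n$ independent random boxes, and each member of the optimal packing survives with probability $\frac n{n+1}$. So $a_n\ge\frac n{n+1}a_{n+1}$, that is, $a_n/n$ is nonincreasing. If $N\ge n$, then $a_n\le a_N\le a_n\frac Nn$; if $N\le n$, then $a_n\frac Nn\le a_N\le a_n$. In both cases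
$$|a_N-a_n|\le a_n\Big|\frac Nn-1\Big| .$$
For $N\sim\mathrm{Poisson}(n)$, $\mathrm E|\frac Nn-1|\le\frac{\sqrt{\mathrm{Var}\,N}}n=n^{-1/2}$, and $m(n)=\mathrm E[a_N]$. So $|m(n)-a_n|\le a_nn^{-1/2}\le K$, and $a_n/\sqrt n\to c_d$.

**Step 3 (monotonicity in the dimension).** Project $n$ random $(d+1)$-dimensional boxes to the first $d$ coordinates. This gives $n$ independent random $d$-dimensional boxes, and boxes with disjoint projections are disjoint. So the packing number in dimension $d+1$ is at least that of the projections, and $c_d\le c_{d+1}$.

**Step 4 (concentration).** We use a theorem about functions of independent variables.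

**Definition (self-bounding).** A function $f\ge0$ of variables $(X_1,\dots,X_n)$ is self-bounding if there are functions $f_i$ of the variables other than $X_i$ with $0\le f-f_i\le1$ for all $i$ and $\sum_i(f-f_i)\le f$.

*Example.* Let $f$ be the number of distinct values among $X_1,\dots,X_n$, and $f_i$ the number of distinct values among the others. Then $f-f_i$ is $1$ if the value of $X_i$ occurs only once and $0$ otherwise. So $\sum_i(f-f_i)$ is the number of values that occur exactly once, which is at most $f$.

The theorem of Boucheron, Lugosi and Massart ("A sharp concentration inequality with applications", Random Structures Algorithms 16 (2000); also Theorem 6.12 in their book "Concentration Inequalities") states that if $Z$ is a self-bounding function of independent variables, then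
$$P(Z\ge\mathrm EZ+t)\le e^{-t^2/(2\mathrm EZ+2t/3)}\ \ (t>0),\qquad P(Z\le\mathrm EZ-t)\le e^{-t^2/(2\mathrm EZ)}\ \ (0<t\le\mathrm EZ).$$

We check the hypothesis for $C_n$ as a function of the independent boxes. Let $C_n^{(i)}$ be the packing number of the boxes other than box $i$. Removing box $i$ from an optimal packing costs at most one, so $0\le C_n-C_n^{(i)}\le1$. If some maximum packing does not contain box $i$, then $C_n^{(i)}=C_n$. So the difference is $1$ only for boxes that belong to every maximum packing, and there are at most $C_n$ of these. Thus $\sum_i(C_n-C_n^{(i)})\le C_n$, and $C_n$ is self-bounding. The tail bounds of Theorem 3 follow for $t>0$ in the stated ranges; for $t=0$ they are trivial, and for $t>a_n$ the lower tail has probability $0$ because $C_n\ge0$.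

**Step 5 (almost sure convergence).** Let $\varepsilon>0$ and $t=\varepsilon a_n$. Since $a_n\ge\sqrt n/5$,
$$P\big(|C_n-a_n|\ge\varepsilon a_n\big)\le e^{-\varepsilon^2a_n/(2+2\varepsilon/3)}+e^{-\varepsilon^2a_n/2}\le2\exp\Big(-\frac{\varepsilon^2}{2+2\varepsilon/3}\cdot\frac{\sqrt n}5\Big),$$
which is summable in $n$. By Borel–Cantelli, almost surely $|C_n/a_n-1|<\varepsilon$ for all large $n$. Applying this to $\varepsilon=1,\frac12,\frac13,\dots$ gives $C_n/a_n\to1$ almost surely. With $a_n/\sqrt n\to c_d$ from Step 2, $C_n/\sqrt n\to c_d$ almost surely. This proves Theorem 3. $\blacksquare$
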